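\title{Cohen--Macaulay local rings of multiplicity $h+3$ whose associated graded ring has small depth}

\begin{abstract}
Let $(A,\mathfrak m)$ be a Cohen--Macaulay local ring of dimension $d$, multiplicity $e$ and embedding codimension $h$. We show that $e=h+3$ does not imply $\operatorname{depth}\operatorname{gr}_{\mathfrak m}(A)\ge d-2$. We give an explicit three-dimensional counterexample over any field, and we prove that for $e=h+3$ the depth of $\operatorname{gr}_{\mathfrak m}(A)$ takes every value from $0$ to $d$. The rings are free over a power series ring and are built from linear data on a graded free module $L$; the depth of the associated graded ring is governed by a quotient $L/N$ that can be computed by hand.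
\end{abstract}

\section{Introduction}

Let $(A,\mathfrak m,k)$ be a Cohen--Macaulay local ring of dimension $d$. Its \emph{associated graded ring} and \emph{Hilbert series} are
\[
\operatorname{gr}_{\mathfrak m}(A)=\bigoplus_{q\ge0}\mathfrak m^q/\mathfrak m^{q+1},\qquad
HS_A(z)=\sum_{q\ge 0}\dim_k(\mathfrak m^q/\mathfrak m^{q+1})\,z^q .
\]
One has $HS_A(z)=Q(z)/(1-z)^d$ for a polynomial $Q\in\mathbb Z[z]$ with $Q(1)>0$. The number $e=Q(1)$ is the \emph{multiplicity} of $A$, and $h=\dim_k\mathfrak m/\mathfrak m^2-d$ is the \emph{embedding codimension}. The ring $\operatorname{gr}_{\mathfrak m}(A)$ has dimension $d$, so its depth lies between $0$ and $d$, and the difference $d-\operatorname{depth}\operatorname{gr}_{\mathfrak m}(A)$ measures how much of the Cohen--Macaulay property is lost in passing from $A$ to $\operatorname{gr}_{\mathfrak m}(A)$. We ask how large this loss can be when $e$ is close to $h$.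

To see what $e-h$ measures, suppose that $k$ is infinite. Then there is an ideal $J$, generated by $d$ elements of a minimal generating set of $\mathfrak m$, with $\mathfrak m^{q+1}=J\mathfrak m^q$ for $q\gg0$, and $e$ is the length of $A/J$ because $A$ is Cohen--Macaulay. The Artinian ring $A/J$ has embedding dimension $h$, so $e-h-1$ is the length of the square of its maximal ideal. If $e=h+1$, then $\mathfrak m^2\subset J\cap\mathfrak m^2=J\mathfrak m$. In that case $\operatorname{gr}_{\mathfrak m}(A)$ is generated by $1+h$ elements over the polynomial ring on the generators of $J$; as its multiplicity is also $1+h$, it is free over that ring, and nothing is lost. For the next values of $e$ the following is known.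
\begin{itemize}
\item If $e=h+2$, then $HS_A(z)=(1+hz+z^s)/(1-z)^d$ for some $2\le s\le e-1$, and $\operatorname{depth}\operatorname{gr}_{\mathfrak m}(A)\ge d-1$ (Sally's conjecture, proved by Rossi and Valla).
\item If $e=h+3$ and $A$ is Gorenstein, then $HS_A(z)=(1+hz+z^2+z^3)/(1-z)^d$ and $\operatorname{gr}_{\mathfrak m}(A)$ is Cohen--Macaulay (Sally).
\item If $e=h+3$ and the Cohen--Macaulay type $\tau$ of $A$ satisfies $\tau<h$, then $HS_A(z)=(1+hz+z^t+z^s)/(1-z)^d$ with $2\le t\le s\le e-1$, and $\operatorname{depth}\operatorname{gr}_{\mathfrak m}(A)\ge d-1$ (Rossi and Valla).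
\item The two-dimensional Cohen--Macaulay local ring
\begin{equation}\label{eq:wang}
k[[x,y,t,u,v]]/(t^2,\,tu,\,tv,\,uv,\,yt-u^3,\,xt-v^3)
\end{equation}
has $e=h+3=6$, Hilbert series $(1+3z+3z^3-z^4)/(1-z)^2$, and its associated graded ring has depth $0=d-2$ (H.~S.~Wang).
\end{itemize}
Thus the loss is $0$ for $e=h+1$, at most $1$ for $e=h+2$, and it reaches $2$ for $e=h+3$. The pattern suggests that the loss is at most $e-h-1$, and it leads to the following question, posed in \cite{JV}.

\begin{quote}
\emph{Let $A$ be a Cohen--Macaulay local ring with $e=h+3$. Is $\operatorname{depth}\operatorname{gr}_{\mathfrak m}(A)\ge d-2$?}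
\end{quote}

The inequality is empty for $d\le2$. We show that it fails in every dimension where it has content.

\begin{theorem}\label{thm:three}
Let $k$ be any field and let $A=k[[x,y_1,y_2,u,v,r,s_0,s_1,t_1,t_2]]/I$, where $I$ is generated by
\begin{gather*}
u^2,\qquad v^3-(xr+y_1t_1+y_2t_2),\qquad uv^2-xs_0,\\
ur-xs_1,\quad us_0,\quad us_1,\quad ut_1,\quad ut_2,\\
vr,\quad vs_0-xs_1,\quad vs_1,\quad vt_1-y_1s_0,\quad vt_2-y_2s_1,\\
(r,s_0,s_1,t_1,t_2)^2 .
\end{gather*}
Then $A$ is a Cohen--Macaulay local ring with $d=3$, $h=7$, $e=10=h+3$ and $\operatorname{depth}\operatorname{gr}_{\mathfrak m}(A)=0=d-3$. For $d\ge3$, the ring $A[[X_4,\dots,X_d]]$ has dimension $d$ and $e=h+3$, and its associated graded ring has depth $d-3$.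
\end{theorem}

The bound cannot be repaired by replacing $d-2$ with $d-c$ for a larger constant $c$.

\begin{theorem}\label{thm:all}
For all integers $0\le\delta\le d$ there is a Cohen--Macaulay local ring $A$ of dimension $d$ with $e=h+3$ and $\operatorname{depth}\operatorname{gr}_{\mathfrak m}(A)=\delta$.
\end{theorem}

The rings of our construction have type exactly $h$ (Corollary~\ref{cor:invariants}). So the hypothesis $\tau<h$ in the theorem of Rossi and Valla cannot be relaxed to $\tau\le h$, even if the conclusion is weakened to $\operatorname{depth}\operatorname{gr}_{\mathfrak m}(A)\ge d-c$ for a constant $c$.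

Section~\ref{sec:wang} isolates the mechanism behind Wang's ring. Sections~\ref{sec:ring} and~\ref{sec:gr} turn it into a construction and reduce the depth question to a question about a graded module over a polynomial ring. Sections~\ref{sec:three} and~\ref{sec:all} prove the two theorems.

\section{Standard facts}\label{sec:facts}

Let $G=\bigoplus_{q\ge0}G_q$ be a Noetherian graded ring with $G_0=k$ a field, and put $G_+=\bigoplus_{q>0}G_q$. The \emph{depth} of $G$ is the length of a maximal regular sequence in $G_+$. It is $0$ exactly when some nonzero element of $G$ is killed by $G_+$, or equivalently by a power of $G_+$. If $X\in G_+$ is a homogeneous nonzerodivisor, then $\operatorname{depth}G/XG=\operatorname{depth}G-1$. For a graded module $M$ we write $M(-j)_q=M_{q-j}$ and $H_M(z)=\sum_q\dim_kM_q\,z^q$. If $M$ is finitely generated over the standard graded ring $k[x_1,\dots,x_d]$, then $(1-z)^dH_M(z)$ is a Laurent polynomial.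

For $0\ne a\in A$, the \emph{order} $\operatorname{ord}(a)$ is the largest $q$ with $a\in\mathfrak m^q$, and the \emph{initial form} $a^*$ is the class of $a$ in $\mathfrak m^{q}/\mathfrak m^{q+1}$ for this $q$. One has $a^*b^*=0$ if and only if $ab\in\mathfrak m^{\operatorname{ord}(a)+\operatorname{ord}(b)+1}$.

The \emph{type} of a Cohen--Macaulay local ring $A$ is the $k$-dimension of the socle $(0:\mathfrak m)$ of $A/\underline aA$, for any maximal regular sequence $\underline a$. Let $P=k[[x_1,\dots,x_d]]$ with maximal ideal $\mathfrak n$. A local ring that is a finite free $P$-module is Cohen--Macaulay of dimension $d$, and $x_1,\dots,x_d$ is a maximal regular sequence in it. Finally, if $M$ is a $P$-module with $\bigcap_q\mathfrak n^qM=0$, then finitely many elements that span $M/\mathfrak nM$ over $k$ generate $M$ over $P$ (Nakayama's lemma over a complete ring).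

\begin{lemma}\label{lem:variable}
Let $A$ be a Cohen--Macaulay local ring. Then $A[[X]]$ is a Cohen--Macaulay local ring with the same $e$, $h$ and type as $A$, while its dimension and the depth of its associated graded ring are larger by one.
\end{lemma}

\begin{proof}
The element $X$ is a nonzerodivisor with $A[[X]]/(X)=A$; this gives the Cohen--Macaulay property, the dimension and the type. Let $\mathfrak M=(\mathfrak m,X)$ and put $\mathfrak m^j=A$ for $j\le0$. We claim that $\mathfrak M^q=\{\sum_ia_iX^i: a_i\in\mathfrak m^{q-i}\}$. The sets on the right form a multiplicative filtration whose first step is $\mathfrak M$, so they contain $\mathfrak M^q$; conversely, such a series is a sum of the terms $a_iX^i\in\mathfrak M^q$ with $i<q$ and a multiple of $X^q$. Hence $\operatorname{gr}_{\mathfrak M}(A[[X]])=\operatorname{gr}_{\mathfrak m}(A)[X]$. The depth goes up by one and the Hilbert series is divided by $1-z$, so $e$ and $h$ do not change.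
\end{proof}

By this lemma the task is to produce depth $0$ in high dimension.

\section{How depth is lost: Wang's ring}\label{sec:wang}

Let $A$ be the ring \eqref{eq:wang} and $P=k[[x,y]]$. Modulo $(x,y)$ the ring $A$ has the $k$-basis $1,u,v,t,u^2,v^2$. So $x,y$ is a system of parameters of the Cohen--Macaulay ring $A$, and $A$ is free over $P$ on these six elements. All relations in \eqref{eq:wang} lie in the square of the maximal ideal, so $\operatorname{ord}(t)=1$. Now $t^2=tu=tv=0$, and
\[
xt=v^3\in\mathfrak m^3,\qquad yt=u^3\in\mathfrak m^3 .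
\]
The products $xt$ and $yt$ are nonzero and ought to have order $2$, but they have order at least $3$. Hence $t^*$ is killed by the initial forms of all five variables, and the depth of $\operatorname{gr}_{\mathfrak m}(A)$ is $0$.

In the language of modules: the free module $Pt$ contains the submodule $Pu^3+Pv^3=(x,y)t$ of elements whose order is higher than their degree in $x,y$ predicts, and the quotient $Pt/(x,y)t\cong k$ has depth $0$. Two cubes take care of two variables. The higher powers give nothing more, because $u^4=ytu=0$ and $v^4=xtv=0$.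

To handle more variables we need more elements of unexpectedly high order. The condition $e=h+3$ leaves room for only two basis elements beyond $1$ and the generators of the maximal ideal; here they are $u^2$ and $v^2$. But it puts no bound on the number of elements like $t$, since each of them raises $e$ and $h$ by one. We therefore replace $Pt$ by a free module of larger rank on which $u$ and $v$ act nontrivially. Then the fourth and higher powers survive, and they enlarge the submodule of elements of high order at no cost. We shall use the relation $u^2=0$ in place of $uv=0$, so the two extra basis elements are $uv$ and $v^2$, and the two cubic monomials are $v^3$ and $uv^2$.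

\section{Rings from linear data}\label{sec:ring}

Let $k$ be a field and $d\ge1$. Let $S=k[x_1,\dots,x_d]$ with the standard grading, and let $P=k[[x_1,\dots,x_d]]$ with maximal ideal $\mathfrak n$. For a finite-dimensional $k$-vector space $T$ put
\[
L=S\otimes_kT,\qquad L_c=S_c\otimes_kT,\qquad Y=P\otimes_kT=\prod_{c\ge0}L_c .
\]
Then $\mathfrak n^cY=\prod_{i\ge c}L_i$. We want a ring that is free over $P$ on $1,u,v,uv,v^2$ and a basis of $T$, with $u^2=0$ and with $Y$ an ideal containing $v^3$ and $uv^2$. Such a ring is determined by the actions $U,V$ of $u,v$ on $Y$, the product on $Y$, and the elements $\theta=v^3$ and $\zeta=uv^2$.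

\begin{definition}\label{def:datum}
A \emph{datum} on $T$ consists of $S$-linear maps $U,V\colon L\to L$, a commutative and associative $S$-bilinear product on $L$, and elements $\theta,\zeta\in L$ such that
\begin{itemize}
\item[(D1)] $U(T),V(T)\subset L_1$, \ $\theta,\zeta\in L_1$, \ $T\cdot T\subset L_2$;
\item[(D2)] $UV=VU$ and $U^2=0$;
\item[(D3)] $U(ab)=(Ua)b$ and $V(ab)=(Va)b$ for $a,b\in L$;
\item[(D4)] $U\zeta=0$ and $U\theta=V\zeta$;
\item[(D5)] $V^3a=\theta a$ and $UV^2a=\zeta a$ for $a\in L$.
\end{itemize}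
\end{definition}

Conditions (D2)--(D5) are forced by the ring axioms: (D4) expresses $u\cdot uv^2=0$ and $u\cdot v^3=v\cdot uv^2$, and (D5) says that the two ways of multiplying by $v^3$, and by $uv^2$, agree. Condition (D1) makes everything graded and keeps $T$ out of $\mathfrak m^2$. The maps and the product extend $P$-linearly to $Y$, and (D2)--(D5) persist because they can be tested on $T$.

\begin{proposition}\label{prop:ring}
For every datum there is a commutative $P$-algebra $A$ with elements $u,v$ such that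
\begin{equation}\label{eq:A}
A=P\oplus Pu\oplus Pv\oplus Puv\oplus Pv^2\oplus Y
\end{equation}
is a free $P$-module of rank $5+\dim_kT$, the product on $Y$ is the given one, $ua=Ua$ and $va=Va$ for $a\in Y$, $u^2=0$, and
\begin{equation}\label{eq:powers}
v^j=V^{j-3}\theta\in L_{j-2},\qquad uv^{j-1}=V^{j-3}\zeta\in L_{j-2}\qquad(j\ge3).
\end{equation}
\end{proposition}

\begin{proof}
Let $B=P[u,v]/(u^2)$; it is free over $P$ on the monomials $v^i,uv^i$ with $i\ge0$. By (D2), $Y$ is a $B$-module with $u,v$ acting as $U,V$, and by (D3) the product on $Y$ is $B$-bilinear. Hence $B\oplus Y$ is a commutative ring under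
\[
(b,a)(b',a')=(bb',\,ba'+b'a+aa').
\]
It remains to impose $v^3=\theta$ and $uv^2=\zeta$ without creating relations inside $Y$. Let $H=(v^3,uv^2)\subset B$; it has the $P$-basis $v^i$ $(i\ge3)$, $uv^i$ $(i\ge2)$. Define a $P$-linear map $\psi\colon H\to Y$ by $\psi(v^i)=V^{i-3}\theta$ and $\psi(uv^i)=V^{i-2}\zeta$.

The map $\psi$ is $B$-linear. It commutes with $v$ by definition, and (D2) and (D4) give
\[
U\psi(v^i)=V^{i-3}U\theta=V^{i-2}\zeta=\psi(uv^i),\qquad U\psi(uv^i)=V^{i-2}U\zeta=0=\psi(u\cdot uv^i).
\]
Moreover $fa=\psi(f)a$ for $f\in H$ and $a\in Y$, since (D5) and (D3) give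
\[
V^ia=V^{i-3}(\theta a)=(V^{i-3}\theta)a,\qquad UV^ia=V^{i-2}(\zeta a)=(V^{i-2}\zeta)a .
\]
Therefore $\mathfrak g=\{(f,-\psi(f)):f\in H\}$ is an ideal of $B\oplus Y$:
\[
(b,a)(f,-\psi(f))=(bf,\,-b\psi(f)+fa-a\psi(f))=(bf,\,-\psi(bf)).
\]
Put $A=(B\oplus Y)/\mathfrak g$. We have $B=B_0\oplus H$ with $B_0$ free on $1,u,v,uv,v^2$, and $\mathfrak g$ is the graph of a map on $H$, so $B\oplus Y=(B_0\oplus Y)\oplus\mathfrak g$. This is \eqref{eq:A}. In $A$ we have $f=\psi(f)$ for $f\in H$, which is \eqref{eq:powers}; the degrees follow from (D1).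
\end{proof}

The ring map $B\oplus Y\to B\to k$ that sends $x_1,\dots,x_d,u,v$ to $0$ kills $\mathfrak g$. So
\[
\mathfrak m=\mathfrak n\oplus Pu\oplus Pv\oplus Puv\oplus Pv^2\oplus Y
\]
is a maximal ideal of $A$ with residue field $k$.

\section{The associated graded ring}\label{sec:gr}

Fix a datum and its ring $A$. An element of $L_c$ lies in $\mathfrak n^cY\subset\mathfrak m^{c+1}$, so its expected order is $c+1$. By \eqref{eq:powers} the monomials $v^j$ and $uv^{j-1}$ lie in $L_{j-2}$ and in $\mathfrak m^j$, one step deeper than expected. They generate the graded $S$-submodule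
\[
N=\sum_{i\ge0}\bigl(S\,V^i\theta+S\,V^i\zeta\bigr)\subset L,\qquad
N_c=\sum_{j=3}^{c+2}\bigl(S_{c+2-j}\,v^j+S_{c+2-j}\,uv^{j-1}\bigr),
\]
which plays the part of $(x,y)t$ in Wang's ring. Note that $N_c=0$ for $c\le0$. The next lemma shows that $N$ accounts for all jumps in order. We put $\mathfrak n^j=P$ for $j\le0$.

\begin{lemma}\label{lem:powers}
For all $q\ge0$,
\[
\mathfrak m^q=\mathfrak n^q\oplus\mathfrak n^{q-1}u\oplus\mathfrak n^{q-1}v\oplus\mathfrak n^{q-2}uv\oplus\mathfrak n^{q-2}v^2\oplus\bigl(N_{q-2}\oplus\mathfrak n^{q-1}Y\bigr).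
\]
\end{lemma}

\begin{proof}
For $q\le1$ this is \eqref{eq:A} and the definition of $\mathfrak m$. Let $\mathfrak m'=Puv+Pv^2+Y$. We first show $\mathfrak m'\mathfrak m\subset\mathfrak n\mathfrak m$. The products $uv\cdot u$ and $uv\cdot uv$ vanish. The products $uv\cdot v=v^2\cdot u=\zeta$, $v^2\cdot v=\theta$, $uv\cdot v^2=V\zeta$ and $v^2\cdot v^2=V\theta$ lie in $\mathfrak nY$ by \eqref{eq:powers}. By (D1), $UY$, $VY$ and $YY$ lie in $\mathfrak nY$. Finally $\mathfrak m'\mathfrak n\subset\mathfrak n\mathfrak m$.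

Let $q\ge2$ and expand a product of $q$ elements of $\mathfrak m=\mathfrak n+Pu+Pv+\mathfrak m'$. A term with a factor from $\mathfrak n$ or from $\mathfrak m'$ lies in $\mathfrak n\mathfrak m^{q-1}$. The other terms are $P$-multiples of $v^q$ or $uv^{q-1}$, or vanish because $u^2=0$. Hence $\mathfrak m^q=\mathfrak n\mathfrak m^{q-1}+Pv^q+Puv^{q-1}$, and by induction
\[
\mathfrak m^q=\mathfrak n^{q-1}\mathfrak m+\sum_{j=2}^q\mathfrak n^{q-j}\bigl(Pv^j+Puv^{j-1}\bigr).
\]
The term $\mathfrak n^{q-1}\mathfrak m$ and the summand $j=2$ give the first five pieces and $\mathfrak n^{q-1}Y$. For $j\ge3$ write $\mathfrak n^{q-j}=S_{q-j}+\mathfrak n^{q-j+1}$. The parts $S_{q-j}v^j+S_{q-j}uv^{j-1}$ add up to $N_{q-2}$, and the rest lies in $\mathfrak n^{q-j+1}L_{j-2}\subset\mathfrak n^{q-1}Y$. The sum $N_{q-2}+\mathfrak n^{q-1}Y$ is direct for reasons of degree.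
\end{proof}

Regard $G=\bigoplus_q\mathfrak m^q/\mathfrak m^{q+1}$ as a graded $S$-algebra by sending $x_i$ to its class $x_i^*$ in $\mathfrak m/\mathfrak m^2$.

\begin{proposition}\label{prop:gr}
There is an isomorphism of graded $S$-modules
\[
G\cong S\oplus S(-1)^2\oplus S(-2)^2\oplus N(-2)\oplus(L/N)(-1).
\]
In particular, $G$ is a finitely generated $S$-module.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:powers} the filtration by powers of $\mathfrak m$ respects the decomposition \eqref{eq:A}, and so does multiplication by $x_i$. A summand $Pb$ with $\mathfrak m^q\cap Pb=\mathfrak n^{q-j}b$ contributes $S(-j)$. For the summand $Y$ we have $\mathfrak m^q\cap Y=N_{q-2}\oplus\prod_{i\ge q-1}L_i$, so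
\[
(\mathfrak m^q\cap Y)/(\mathfrak m^{q+1}\cap Y)=N_{q-2}\oplus L_{q-1}/N_{q-1}.
\]
Multiplication by $x_i^*$ sends the class of $a+a'$, with $a\in N_{q-2}$ and $a'\in L_{q-1}$, to the class of $x_ia+x_ia'$, with $x_ia\in N_{q-1}$ and $x_ia'\in L_q$. So it acts separately on the two summands, as on $N$ and on $L/N$. The submodule $N$ of $L$ is finitely generated because $S$ is Noetherian.
\end{proof}

\begin{corollary}\label{cor:invariants}
The ring $A$ is a Cohen--Macaulay local ring of dimension $d$ with maximal ideal $\mathfrak m$. It has $h=2+\dim_kT$, $e=5+\dim_kT=h+3$ and type $h$, and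
\begin{equation}\label{eq:HS}
HS_A(z)=\frac{1+hz+2z^2}{(1-z)^d}-z(1-z)H_N(z).
\end{equation}
\end{corollary}

\begin{proof}
Since $A$ is finite over the local ring $P$, every maximal ideal of $A$ contains $\mathfrak nA$. Lemma~\ref{lem:powers} gives $\mathfrak m^3\subset\mathfrak nA$, so $\mathfrak m$ is the only maximal ideal. Being free over $P$, the ring $A$ is Cohen--Macaulay of dimension $d$.

Put $\rho=\dim_kT$. In degree $1$, Proposition~\ref{prop:gr} gives $\dim_k\mathfrak m/\mathfrak m^2=d+2+\rho$, so $h=2+\rho$. It also gives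
\[
HS_A(z)=\frac{1+2z+2z^2}{(1-z)^d}+z^2H_N(z)+z\Bigl(\frac{\rho}{(1-z)^d}-H_N(z)\Bigr),
\]
which is \eqref{eq:HS}. Write $H_N(z)=f(z)/(1-z)^d$ with $f\in\mathbb Z[z]$. The numerator of $HS_A$ is $1+hz+2z^2-z(1-z)f(z)$, and its value at $z=1$ is $e=h+3$.

The ring $A/\mathfrak nA$ has a $k$-basis consisting of $1,u,v,uv,v^2$ and a basis of $T$. The products computed in the proof of Lemma~\ref{lem:powers} show that $\mathfrak m'\mathfrak m\subset\mathfrak nA$, so $uv$, $v^2$ and $T$ lie in the socle. The socle contains no unit, and $(\lambda u+\mu v)v=\lambda uv+\mu v^2\ne0$ for $(0,0)\ne(\lambda,\mu)\in k^2$. Hence the socle has dimension $2+\rho=h$.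
\end{proof}

\begin{corollary}\label{cor:depth}
Suppose there is $\varepsilon\in L$ with $\varepsilon\notin N$ and $S_+^K\varepsilon\subset N$ for some $K$. Then $\operatorname{depth}\operatorname{gr}_{\mathfrak m}(A)=0$.
\end{corollary}

\begin{proof}
The class of $\varepsilon$ in the summand $(L/N)(-1)$ is a nonzero element $\bar\varepsilon\in G$ with $S_K\bar\varepsilon=0$. Let $G$ be generated over $S$ by elements of degree at most $q_0$. Then $G_q\subset S_KG_{q-K}$ for $q\ge q_0+K$, so $G_+^{\,q_0+K}\bar\varepsilon=0$.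
\end{proof}

\begin{remark}\label{rem:two}
The bound $d-2$ does hold when the two cubes generate $N$, so the higher powers are indispensable. Suppose $N=S\theta+S\zeta$, and let $Z$ be the kernel of $S^2\to L$, $(f,g)\mapsto f\theta+g\zeta$. If $Z$ has rank $0$ or $2$, it is $0$ or $S^2$, as $L$ is torsion free. If $Z$ has rank $1$, divide a nonzero element by the greatest common divisor of its entries; the result lies in $Z$ and generates it. So $Z$ is free, $L/N$ has projective dimension at most $2$, and by Proposition~\ref{prop:gr} so has $G$. The Auslander--Buchsbaum formula gives $\operatorname{depth}_SG\ge d-2$, and the depth of $G$ equals its depth over $S$ because $G$ is finite over $S$.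
\end{remark}

\section{A counterexample in dimension three}\label{sec:three}

The easiest data have zero product. Then (D3) is empty and (D5) reads $V^3=0$ and $UV^2=0$, so $v^4$, $v^5$ and $uv^3$ can still be nonzero. This suffices for three variables.

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let $S=k[x,y_1,y_2]$ and let $T$ have the basis $r,s_0,s_1,t_1,t_2$. Take the zero product, $\theta=xr+y_1t_1+y_2t_2$, $\zeta=xs_0$, and
\[
Vs_0=xs_1,\quad Vt_1=y_1s_0,\quad Vt_2=y_2s_1,\quad Vr=Vs_1=0,\qquad Ur=xs_1,
\]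
with $U$ zero on the other four basis elements. Condition (D1) holds by inspection. The image of $V$ lies in $Ss_0+Ss_1$, which $U$ kills, so $UV=0$ and $UV^2=0$. The image of $U$ lies in $Ss_1$, which $U$ and $V$ kill, so $U^2=0$ and $VU=0$. The map $V^2$ sends $t_1$ to $xy_1s_1$ and the other basis elements to $0$, so $V^3=0$. This gives (D2) and (D5). For (D4), $U\zeta=xUs_0=0$ and $U\theta=xUr=x^2s_1=xVs_0=V\zeta$. The element $r$ is there to make this last equation true.

Let $A'$ be the ring of this datum. By Corollary~\ref{cor:invariants} it is Cohen--Macaulay with $d=3$, $h=7$ and $e=10$. It is finite over $P=k[[x,y_1,y_2]]$, hence complete, and the generators of $I$ vanish in $A'$. So there is a map of $P$-algebras $A\to A'$ that matches the ten elements $1,u,v,uv,v^2,r,s_0,s_1,t_1,t_2$ of the two rings. Modulo $(x,y_1,y_2)$ the ideal $I$ becomes $(u^2,v^3,uv^2)+(u,v)T+(T)^2$, so the ten elements span $A/\mathfrak nA$. By Krull's intersection theorem $\bigcap_q\mathfrak n^qA=0$, so they generate $A$ over $P$. They form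 a $P$-basis of $A'$, and therefore $A\to A'$ is an isomorphism.

The generators of $N$ are
\[
v^3=\theta,\quad uv^2=xs_0,\quad v^4=y_1^2s_0+y_2^2s_1,\quad uv^3=x^2s_1,\quad v^5=xy_1^2s_1,
\]
while $v^6=uv^4=0$. Let $\varepsilon=xs_1\in L_1$. Since $N_1=k\theta+k\,xs_0$, we have $\varepsilon\notin N$. On the other hand,
\[
x\varepsilon=uv^3,\qquad y_1^2\varepsilon=v^5,\qquad y_2^2\varepsilon=x\cdot v^4-y_1^2\cdot uv^2
\]
all lie in $N$, and $S_+^3\subset(x,y_1^2,y_2^2)$. Corollary~\ref{cor:depth} gives depth $0$. The last assertion follows from Lemma~\ref{lem:variable}.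
\end{proof}

\begin{remark}
The Hilbert series of this ring can be read from \eqref{eq:HS}. Only $\theta$ involves $r$, so $N=S\theta\oplus N'$, where $N'\subset Ss_0\oplus Ss_1$ is generated by the other four elements. The coefficient of $s_0$ maps $N'$ onto $(x,y_1^2)$. A relation $fx+gy_1^2=0$ forces $g\in(x)$, so the kernel is $x(x,y_1^2,y_2^2)s_1$. Both $(x,y_1^2)$ and $(x,y_1^2,y_2^2)$ are generated by regular sequences, and hence
\begin{align*}
(1-z)^3H_N(z)&=z+\bigl[1-(1-z)(1-z^2)\bigr]+z\bigl[1-(1-z)(1-z^2)^2\bigr]\\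
&=2z+2z^2+z^3-2z^4-z^5+z^6 .
\end{align*}
Therefore $HS_A(z)=(1+7z+z^4+3z^5-z^6-2z^7+z^8)/(1-z)^3$.
\end{remark}

\section{Depth zero in every dimension}\label{sec:all}

In Section~\ref{sec:three} the ideal $(x,y_1^2,y_2^2)$ multiplies $\varepsilon$ into $N$. Its forms $y_1^2,y_2^2$ are the coefficients of $v^4$ along the chain $s_0,s_1$, and they enter through the elements $t_1,t_2$. We now lengthen the chain to $s_0,\dots,s_n$ and arrange that $v^{n+3}=\alpha s_{n-2}+\beta s_{n-1}+\gamma s_n$ for three prescribed forms $\alpha,\beta,\gamma$ of degree $n+1$. The annihilator of $x^ns_n$ modulo $N$ will be $(x,\alpha,\beta,\gamma)$, and three forms of large degree are enough to produce depth $0$ in any number of variables. The new difficulty is that $V^3\ne0$, so (D5) forces a nonzero product on $L$.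

\subsection{The data}\label{sub:data}

Let $S=k[x,\mathbf y]$, where $\mathbf y$ is a set of $d-1\ge0$ variables, and let $n\ge2$. A \emph{branch} is a pair $(\ell,p)$ of a nonzero linear form $\ell$ in $\mathbf y$ and an integer $p\in\{n-2,n-1,n\}$. Fix a finite, possibly empty, family of branches $(\ell_j,p_j)$. Let $T$ have the basis
\[
r_1,\dots,r_n,\qquad s_0,\dots,s_n,\qquad t_{j,1},\dots,t_{j,n}\ \text{ for each } j,
\]
and put $r_i=s_i=0$ for $i>n$. Define (see Figure~\ref{fig:chains})
\begin{gather*}
Vr_i=xr_{i+1},\qquad Vs_i=xs_{i+1},\qquad Vt_{j,i}=\ell_jt_{j,i+1}\ (i<n),\qquad Vt_{j,n}=\ell_js_{p_j},\\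
Ur_i=xs_i,\qquad Us_i=Ut_{j,i}=0,\qquad\theta=xr_1+\sum_j\ell_jt_{j,1},\qquad\zeta=xs_0 .
\end{gather*}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.8,yscale=1.3]
\node (r1) at (1,1) {$r_1$};
\node (r2) at (2,1) {$r_2$};
\node (r3) at (3,1) {$r_3$};
\node (s0) at (0,0) {$s_0$};
\node (s1) at (1,0) {$s_1$};
\node (s2) at (2,0) {$s_2$};
\node (s3) at (3,0) {$s_3$};
\node (t1) at (-1,-1) {$t_1$};
\node (t2) at (0,-1) {$t_2$};
\node (t3) at (1,-1) {$t_3$};
\draw[->] (r1) -- node[above] {$x$} (r2);
\draw[->] (r2) -- node[above] {$x$} (r3);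
\draw[->] (s0) -- node[above] {$x$} (s1);
\draw[->] (s1) -- node[above] {$x$} (s2);
\draw[->] (s2) -- node[above] {$x$} (s3);
\draw[->] (t1) -- node[below] {$\ell$} (t2);
\draw[->] (t2) -- node[below] {$\ell$} (t3);
\draw[->] (t3) -- node[below right] {$\ell$} (s2);
\draw[->,dashed] (r1) -- node[left] {$x$} (s1);
\draw[->,dashed] (r2) -- node[left] {$x$} (s2);
\draw[->,dashed] (r3) -- node[left] {$x$} (s3);
\end{tikzpicture}
\caption{The operators $V$ (solid) and $U$ (dashed) on the basis of $T$ for $n=3$ and one branch $(\ell,p)$ with $p=2$. An arrow from $a$ to $b$ with label $f$ means that the operator sends $a$ to $fb$; a missing arrow means that it sends $a$ to $0$.}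
\label{fig:chains}
\end{figure}

The product can be guessed as follows. Without branches, $v^{i+2}=x^ir_i$ and $uv^{i+2}=x^{i+1}s_i$. Reading $r_i$ as $v^{i+2}/x^i$ and $s_i$ as $uv^{i+2}/x^{i+1}$ suggests $r_ar_b=x^2r_{a+b+2}$, $r_as_b=x^2s_{a+b+2}$ and $s_as_b=0$. In a branch the same reading suggests $t_at_b=\ell^2t_{a+b+2}$, and this must be continued past the end of the chain. So we look for elements $\pi_m\in L_2$ with $\pi_m=\ell^2t_m$ for $m\le n$ and $V\pi_m=\ell\pi_{m+1}$ for all $m$. For the branch $j$, writing $\ell=\ell_j$, $p=p_j$, $t_m=t_{j,m}$ and $\pi_m=\pi_{j,m}$, these rules force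
\[
\pi_m=\ell^2t_m\ (1\le m\le n),\quad\pi_{n+1}=\ell^2s_p,\quad\pi_{n+2}=\ell xs_{p+1},\quad\pi_{n+3}=x^2s_{p+2},
\]
and then $\ell\pi_{n+4}=x^3s_{p+3}$. The right side is divisible by $\ell$ only if $s_{p+3}=0$. This is the reason for the condition $p\ge n-2$, and it is why only three forms are available. We put $\pi_m=0$ for $m\ge n+4$ and define
\[
r_ar_b=x^2r_{a+b+2},\qquad r_as_b=s_br_a=x^2s_{a+b+2},\qquad t_{j,a}t_{j,b}=\pi_{j,a+b+2};
\]
all other products of two basis elements are $0$. The formulas for $U$, $V$ and the product on the $r_i$ and $s_i$ remain valid when an index exceeds $n$, both sides being $0$. For $n=1$ and the two pairs $(y_1,0)$, $(y_2,1)$, the same formulas give zero products and return the datum of Section~\ref{sec:three}.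

\begin{lemma}\label{lem:datum}
The maps $U,V$, the product and the elements $\theta,\zeta$ above form a datum.
\end{lemma}

\begin{proof}
Let $W$ be the $S$-span of the $s_i$ and $W^+$ that of $s_{n-2},s_{n-1},s_n$. Let $\Gamma_j$ be the span of $t_{j,1},\dots,t_{j,n}$ and $\Gamma_j'$ the span of all other basis elements. We use four facts.
\begin{itemize}
\item[(a)] $W^+L=0$. Indeed $s_b$ kills all $s_i$ and $t_{j,i}$, and for $b\ge n-2$, $a\ge1$ we have $r_as_b=x^2s_{a+b+2}=0$ because $a+b+2>n$.
\item[(b)] $\Gamma_j\Gamma_j'=0$; the modules $\Gamma'_j\Gamma_j'$ and $V\Gamma_j'$ lie in $\Gamma_j'$; the modules $\Gamma_j\Gamma_j$ and $V\Gamma_j$ lie in $\Gamma_j+W^+$. This is read from the definitions, using $p_j\ge n-2$. With (a) it gives $(\Gamma_j+W^+)\Gamma_j'=0$.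
\item[(c)] In each branch $V\pi_m=\ell\pi_{m+1}$ for $m\ge1$. For $m<n$ and $m=n,n+1,n+2$, both sides equal $\ell^3t_{m+1}$, $\ell^3s_p$, $\ell^2xs_{p+1}$, $\ell x^2s_{p+2}$ respectively. For $m=n+3$ the left side is $x^3s_{p+3}=0$, and for larger $m$ both sides are $0$.
\item[(d)] In each branch $\pi_mt_l=\ell^2\pi_{m+l+2}$. For $m\le n$ this is the definition of $t_mt_l$. For $m>n$ the left side is $0$ by (a), and the right side is $0$ because $m+l+2\ge n+4$.
\end{itemize}

\emph{Associativity.} The product is commutative, so we must show that $(ab)c$ is symmetric in basis elements $a,b,c$. For $r_a,r_b,r_c$ every bracketing gives $x^4r_{a+b+c+4}$, and for $r_a,r_b,s_c$ it gives $x^4s_{a+b+c+4}$. For a triple of $r$'s and $s$'s with at least two $s$'s, every bracketing is $0$ because $r_aW\subset W$ and $WW=0$. For $t_a,t_b,t_c$ in one branch, (d) gives $\ell^2\pi_{a+b+c+4}$. Any other triple contains some $g\in\Gamma_j$ and some $c\in\Gamma_j'$. If the third element is $g'\in\Gamma_j$, then $gc=g'c=0$ and $(gg')c\in(\Gamma_j+W^+)\Gamma_j'=0$.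 If the third element is $c'\in\Gamma_j'$, then $gc=gc'=0$ and $(cc')g\in\Gamma_j'\Gamma_j=0$.

\emph{Conditions (D1), (D2), (D4).} The degrees in (D1) are visible in the definitions. We have $UVr_i=x^2s_{i+1}=VUr_i$. The map $U$ kills the submodule $W+\sum_j\Gamma_j$, which is stable under $V$ and contains $UL$; so $UV=VU=0$ on it, and $U^2=0$. Also $U\zeta=0$ and $U\theta=x^2s_1=V\zeta$.

\emph{Condition (D3) for $V$.} We have $V(r_ar_b)=x^3r_{a+b+3}=(Vr_a)r_b$ and $V(r_as_b)=x^3s_{a+b+3}=(Vr_a)s_b=(Vs_b)r_a$; for $s_a,s_b$ both sides lie in $V(WW)+WW=0$. In one branch, (c) gives $V(t_at_b)=\ell\pi_{a+b+3}$. For $a<n$ this equals $\ell t_{a+1}t_b=(Vt_a)t_b$, and for $a=n$ it is $0$, as is $(Vt_n)t_b=\ell s_pt_b$. If $g\in\Gamma_j$ and $c\in\Gamma_j'$, then $V(gc)=0$, and $(Vg)c=0=(Vc)g$ by (b).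

\emph{Condition (D3) for $U$.} We have $U(r_ar_b)=x^3s_{a+b+2}=xs_ar_b=(Ur_a)r_b$. Every other product $ab$ of basis elements lies in $W+\sum_j\Gamma_j$, so $U(ab)=0$. Also $(Ua)b=0$: either $Ua=0$, or $a$ is one of the $r_i$, in which case $Ua\in W$ and $b$ is an $s$ or a $t$.

\emph{Condition (D5).} We have $V^3r_a=x^3r_{a+3}=xr_1r_a=\theta r_a$ and $V^3s_a=x^3s_{a+3}=xr_1s_a=\theta s_a$. In a branch, $\theta t_a=\ell t_1t_a=\ell\pi_{a+3}$, and (c) gives $\ell^2V^3t_a=V^3\pi_a=\ell^3\pi_{a+3}$; since $L$ is torsion free, $V^3t_a=\ell\pi_{a+3}$. Finally $UV^2r_a=x^3s_{a+2}=xs_0r_a=\zeta r_a$, and both $UV^2$ and multiplication by $\zeta$ vanish on $W+\sum_j\Gamma_j$.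
\end{proof}

\subsection{The annihilator of $x^ns_n$ modulo $N$}

Let $\alpha,\beta,\gamma\in k[\mathbf y]$ be the sums of $\ell_j^{\,n+1}$ over the branches with $p_j=n-2$, $n-1$, $n$ respectively; an empty sum is $0$. The generators of $N$ are
\begin{gather*}
V^i\zeta=x^{i+1}s_i\quad(0\le i\le n),\qquad V^i\theta=x^{i+1}r_{i+1}+\sum_j\ell_j^{\,i+1}t_{j,i+1}\quad(0\le i<n),\\
\eta=V^n\theta=\alpha s_{n-2}+\beta s_{n-1}+\gamma s_n,\qquad V\eta=x(\alpha s_{n-1}+\beta s_n),\qquad V^2\eta=x^2\alpha s_n,
\end{gather*}
and $V^{n+1}\zeta=V^3\eta=0$. In a combination of these generators, the coefficient of $r_{i+1}$ is $x^{i+1}$ times the coefficient given to $V^i\theta$, for $0\le i<n$. Hence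
\begin{equation}\label{eq:NW}
N\cap\bigoplus_{i=0}^nSs_i=S\eta+SV\eta+SV^2\eta+\sum_{i=0}^nSx^{i+1}s_i .
\end{equation}
The element $x^ns_n$ misses the generator $x^{n+1}s_n$ by one factor of $x$, and it is the natural candidate to test.

\begin{lemma}\label{lem:colon}
Suppose that $\alpha\ne0$ or that $\alpha=\beta=\gamma=0$. Then
\[
\{g\in S: gx^ns_n\in N\}=(x,\alpha,\beta,\gamma).
\]
\end{lemma}

\begin{proof}
The inclusion $\supseteq$ follows from $x\cdot x^ns_n=V^n\zeta$ and
\begin{align*}
\alpha x^ns_n&=x^{n-2}V^2\eta,\\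
\beta x^ns_n&=x^{n-1}V\eta-\alpha V^{n-1}\zeta,\\
\gamma x^ns_n&=x^n\eta-x\alpha V^{n-2}\zeta-\beta V^{n-1}\zeta .
\end{align*}
Conversely, let $gx^ns_n\in N$. If $\alpha=\beta=\gamma=0$, then \eqref{eq:NW} gives $gx^n\in(x^{n+1})$, so $g\in(x)$. Let $\alpha\neq0$. By \eqref{eq:NW},
\[
gx^ns_n=c_0\eta+c_1V\eta+c_2V^2\eta+\sum_ib_ix^{i+1}s_i
\]
with $c_i,b_i\in S$. The coefficients of $s_{n-2},s_{n-1},s_n$ give
\[
c_0\alpha\in(x^{n-1}),\qquad c_0\beta+xc_1\alpha\in(x^n),\qquad gx^n=c_0\gamma+xc_1\beta+x^2c_2\alpha+b_nx^{n+1}.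
\]
The prime element $x$ does not divide the nonzero form $\alpha\in k[\mathbf y]$. So the first relation gives $c_0=x^{n-1}f_0$. Then the second gives $xc_1\alpha\in(x^{n-1})$, so $xc_1=x^{n-1}f_1$. Then the third gives $x^2c_2\alpha\in(x^{n-1})$, so $x^2c_2=x^{n-1}f_2$. Dividing the third relation by $x^{n-1}$ yields
\[
gx=f_0\gamma+f_1\beta+f_2\alpha+b_nx^2 .
\]
Write $f_i=\bar f_i+xf_i'$ with $\bar f_i\in k[\mathbf y]$. Setting $x=0$ gives $\bar f_0\gamma+\bar f_1\beta+\bar f_2\alpha=0$. Subtracting this and dividing by $x$ gives $g=f_0'\gamma+f_1'\beta+f_2'\alpha+b_nx$.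
\end{proof}

\subsection{Three forms}

It remains to choose $\alpha,\beta,\gamma$ so that $S/(x,\alpha,\beta,\gamma)$ has depth $0$, and to realize them by branches. For $d\le4$ powers of the variables suffice. For $d\ge5$ an ideal with four generators is not primary to $S_+$, by Krull's height theorem, so $S_+$ has to occur as an embedded prime. The idea is to work modulo $(y_1^M,y_2^M)$, where the monomial $g=(y_1y_2)^{M-1}$ is killed by $y_1$ and $y_2$, and to let a single form $\gamma$ deal with all remaining variables. For $d=5$ and $M=3$, with variables $y_1,y_2,w_0,w_1$, take $\gamma=w_0^2y_2+w_1^2y_1$. Then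
\[
y_1^2y_2\,\gamma=w_0^2g+w_1^2y_1^3y_2,\qquad y_1y_2^2\,\gamma=w_0^2y_1y_2^3+w_1^2g ,
\]
so $w_0^2g$ and $w_1^2g$ lie in $(y_1^3,y_2^3,\gamma)$.

\begin{lemma}\label{lem:forms}
For every $d\ge1$ there are an integer $M\ge3$, forms $\alpha,\beta,\gamma\in k[\mathbf y]$, each zero or of degree $M$, with $\alpha\ne0$ or $\alpha=\beta=\gamma=0$, and an element $g\in S$ such that $\mathfrak a=(x,\alpha,\beta,\gamma)$ satisfies $g\notin\mathfrak a$ and $S_+^Kg\subset\mathfrak a$ for some $K$.
\end{lemma}

\begin{proof}
For $d\le3$ take $M=3$, $g=1$, and let $(\alpha,\beta,\gamma)$ be $(0,0,0)$, $(y_1^3,0,0)$, $(y_1^3,y_2^3,0)$ for $d=1,2,3$. Then $\mathfrak a$ is a proper ideal that contains a power of every variable.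

For $d\ge4$ put $\kappa=d-4$ and $\mathbf y=\{y_1,y_2,w_0,\dots,w_\kappa\}$. Take $M\ge\max(3,\kappa+1)$ and
\[
\alpha=y_1^M,\qquad\beta=y_2^M,\qquad\gamma=\sum_{i=0}^\kappa w_i^{M-\kappa}y_1^iy_2^{\kappa-i},\qquad g=(y_1y_2)^{M-1}.
\]
The elements $xg$, $y_1g$, $y_2g$ lie in $\mathfrak a$. For $0\le i\le\kappa$ the exponents $M-1-i$ and $M-1-\kappa+i$ are nonnegative, and
\[
y_1^{M-1-i}y_2^{M-1-\kappa+i}\,\gamma=w_i^{M-\kappa}g+\sum_{l\ne i}w_l^{M-\kappa}\,y_1^{M-1+l-i}\,y_2^{M-1+i-l}.
\]
The terms with $l>i$ lie in $(y_1^M)$ and those with $l<i$ lie in $(y_2^M)$, so $w_i^{M-\kappa}g\in\mathfrak a$. Thus a power of every variable multiplies $g$ into $\mathfrak a$, and $S_+^Kg\subset\mathfrak a$ for large $K$. Setting $x=w_0=\dots=w_\kappa=0$ kills $\gamma$, because $M-\kappa\ge1$, and maps $\mathfrak a$ onto the ideal $(y_1^M,y_2^M)$ of $k[y_1,y_2]$, which does not contain $(y_1y_2)^{M-1}$. So $g\notin\mathfrak a$.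
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
By Lemma~\ref{lem:variable} it suffices to find, for each $d\ge0$, a ring of dimension $d$ with $e=h+3$ whose associated graded ring has depth $0$: adjoining $\delta$ variables to such a ring of dimension $d-\delta$ gives the general case. For $d=0$ take $k[u]/(u^4)$, which has $h=1$ and $e=4$.

Let $d\ge1$, and let $k$ be algebraically closed of characteristic $0$. This assumption is used only to write every form of degree $M$ as a sum of $M$-th powers of nonzero linear forms. The polarization identity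
\[
M!\,Z_1\cdots Z_M=\sum_{\emptyset\ne E\subset\{1,\dots,M\}}(-1)^{M-|E|}\Bigl(\sum_{i\in E}Z_i\Bigr)^M
\]
writes each monomial of degree $M$ in $\mathbf y$ as a linear combination of $M$-th powers of linear forms; here we substitute variables for the $Z_i$ and divide by $M!$. Each nonzero coefficient has an $M$-th root in $k$ and is absorbed into the linear form, and zero terms are dropped.

Take $M,\alpha,\beta,\gamma,g$ as in Lemma~\ref{lem:forms} and put $n=M-1\ge2$. Write each nonzero form among $\alpha,\beta,\gamma$ as a sum of $M$-th powers, and for every summand $\ell^M$ introduce a branch $(\ell,p)$ with $p=n-2$, $n-1$, $n$ respectively. By Lemma~\ref{lem:datum} and Corollary~\ref{cor:invariants} we obtain a Cohen--Macaulay local ring $A$ of dimension $d$ with $e=h+3$. Let $\varepsilon=gx^ns_n\in L$. By Lemmas~\ref{lem:colon} and~\ref{lem:forms}, $\varepsilon\notin N$ and $S_+^K\varepsilon\subset N$. Corollary~\ref{cor:depth} gives $\operatorname{depth}\operatorname{gr}_{\mathfrak m}(A)=0$.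
\end{proof}

\begin{thebibliography}{1}

\bibitem{JV}
\emph{4th Japan-Vietnam Joint Seminar on Commutative Algebra},
\texttt{https://me-rossi.github.io/mer/Lectures.Rossi.Japan-Vietnam.pdf}.

\end{thebibliography}
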